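\title{The Euler characteristic does not determine the Cockcroft property for subgroups}

\begin{abstract}
Let $K$ be a finite connected $2$-complex with fundamental group $G$ and let $H\le G$. The complex $K$ is called $H$-Cockcroft if the Hurewicz map $\pi_2\to H_2$ of the covering space of $K$ that corresponds to $H$ is zero. Lustig asked whether this property passes from one complex to any other with the same fundamental group and the same Euler characteristic. We show that it does not, by an explicit example with $\chi=1$ and $G=L\times\mathbb Z$, where $L$ is a torsion-free one-relator group. The phenomenon is controlled by the image $R_H$ of $\mathbb ZG$ in the endomorphism ring of $\mathbb Z[H\backslash G]$. If $R_H$ is stably finite, the answer is positive. Conversely, every transitive action of a finitely generated group whose ring is not stably finite gives rise to a counterexample.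
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{$2$-complex} is a CW complex of dimension at most $2$. A connected $2$-complex $Y$, finite or not, has the \emph{Cockcroft property} if the Hurewicz homomorphism $\pi_2(Y)\to H_2(Y)$ is zero. Let $K$ be a finite connected $2$-complex with a chosen isomorphism $\pi_1(K)\cong G$, let $H$ be a subgroup of $G$, and let $K_H$ be the connected covering space of $K$ that corresponds to $H$ under this isomorphism. In general $K_H$ is infinite. We say that $K$ is \emph{$H$-Cockcroft} if $K_H$ has the Cockcroft property.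

Covering maps induce isomorphisms on $\pi_2$, so the property says that every $2$-sphere mapped into $K$ becomes null-homologous when it is lifted to $K_H$. For $H=G$ this is the Cockcroft property of $K$ itself. For $H=1$ the covering is the universal cover $\tilde K$, the Hurewicz map is an isomorphism, and the property says that $\pi_2(K)=0$. For a $2$-complex this means that $K$ is aspherical, because $\tilde K$ is then simply connected and acyclic, hence contractible. If $H\le H'$, then $K_H$ covers $K_{H'}$, and naturality of the Hurewicz map gives
\begin{equation}\label{eq:monotone}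
K \text{ is $H$-Cockcroft and } H\le H'\quad\Longrightarrow\quad K\text{ is $H'$-Cockcroft.}
\end{equation}
So the properties interpolate between asphericity and the Cockcroft property. The projective plane shows that the two ends differ: it has $H_2=0$, while its universal cover is $S^2$.

The following question is due to M.~Lustig (1993); see \cite{efficiency}.

\begin{quote}
\textbf{Question.} Let $K_1$ and $K_2$ be finite connected $2$-complexes, each with an arbitrary but fixed isomorphism $\pi_1(K_i)\cong G$, and suppose that $\chi(K_1)=\chi(K_2)$. Let $H$ be a subgroup of $G$ such that $K_1$ is $H$-Cockcroft. Is $K_2$ also $H$-Cockcroft?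
\end{quote}

We say that the question has a \emph{positive answer for $(G,H)$} if the conclusion holds for all such $K_1$, $K_2$ and all such isomorphisms. The hypothesis is symmetric in $K_1$ and $K_2$, so a positive answer means that $K_1$ is $H$-Cockcroft if and only if $K_2$ is. Some condition on Euler characteristics is needed: $K\vee S^2$ has the same fundamental group as $K$ and is never $H$-Cockcroft, since a lift of the added sphere is a nonzero spherical class in every covering.

For $H=G$ the answer is positive by a count of ranks. Recall Hopf's exact sequence for a connected $2$-complex $K$ with fundamental group $G$,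
\begin{equation}\label{eq:hopf}
\pi_2(K)\longrightarrow H_2(K)\longrightarrow H_2(G)\longrightarrow 0,
\end{equation}
in which the first map is the Hurewicz map. The group $H_2(K)$ is free abelian, being a subgroup of the group of cellular $2$-chains, and $H_1(K)\cong H_1(G)$. If $K_1$ is Cockcroft, then $H_2(G)\cong H_2(K_1)\cong\mathbb Z^r$ for some $r$. If also $\chi(K_2)=\chi(K_1)$, then $H_2(K_2)\cong\mathbb Z^r$, and the surjection $H_2(K_2)\to H_2(G)$ is a surjection $\mathbb Z^r\to\mathbb Z^r$. Such a map is injective, so $K_2$ is Cockcroft. The same argument, applied to the finite complexes $(K_i)_H$ of Euler characteristic $[G:H]\,\chi(K_i)$, settles subgroups of finite index. For subgroups of infinite index there are no finite ranks to count. Nevertheless, by a result of Bogley, Gilbert and Howie the answer is positive whenever $H$ is normal in $G$. All of this suggests that the answer is always positive. It is not.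

\begin{theorem}\label{thm:main}
There are a torsion-free one-relator group $L$, a non-normal subgroup $H$ of $G=L\times\mathbb Z$, and finite connected $2$-complexes $K_1,K_2$ with isomorphisms $\pi_1(K_i)\cong G$ and $\chi(K_1)=\chi(K_2)=1$, such that $K_1$ is $H$-Cockcroft and $K_2$ is not.
\end{theorem}

The count above used one property of the ring $\mathbb Z$: a surjection $\mathbb Z^r\to\mathbb Z^r$ is injective. For a general subgroup another ring takes the place of $\mathbb Z$. Let $X=H\backslash G$ be the set of right cosets with its right $G$-action, let $\mathbb ZX$ be the free abelian group on $X$, viewed as a right $\mathbb ZG$-module, and put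
\[
J_H=\{\lambda\in\mathbb ZG:\ \mathbb ZX\cdot\lambda=0\},\qquad R_H=\mathbb ZG/J_H .
\]
The annihilator $J_H$ is a two-sided ideal, and $R_H$ is the image of $\mathbb ZG$ in the endomorphism ring of $\mathbb ZX$. Endomorphisms of $\mathbb ZX$ are always written on the right, so that the left factor of a product acts first. For example $R_G=\mathbb Z$ and $R_1=\mathbb ZG$. A ring $R$ is \emph{stably finite} if, for every $n$ and all $\alpha,\beta\in M_n(R)$, the equation $\beta\alpha=1$ implies $\alpha\beta=1$.

\begin{theorem}\label{thm:sf}
Let $H$ be a subgroup of a group $G$. If $R_H$ is stably finite, then the question has a positive answer for $(G,H)$.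
\end{theorem}

The hypothesis holds, for instance, if $[G:N_G(H)]<\infty$ (Corollary~\ref{cor:cases}). It depends only on the permutations of $H\backslash G$ that $G$ induces, and in this form it is also necessary.

\begin{theorem}\label{thm:char}
Let $Q$ be a finitely generated group, $X$ a transitive right $Q$-set, $\xi_0\in X$, and $R$ the image of $\mathbb ZQ$ in the endomorphism ring of $\mathbb ZX$. The following are equivalent.
\begin{enumerate}
\item[(a)] $R$ is stably finite.
\item[(b)] For every finitely presented group $G$ with an epimorphism $G\to Q$, the question has a positive answer for $(G,H)$, where $H$ is the stabilizer of $\xi_0$ for the action of $G$ on $X$ through $Q$.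
\end{enumerate}
\end{theorem}

Condition (b) concerns all groups $G$ over $Q$ at once. For a single pair $(G,H)$ stable finiteness of $R_H$ is not necessary (Remark~\ref{rem:notnec}), because the group $G$ alone may force a positive answer.

\begin{proposition}\label{prop:asph}
If $G$ is the fundamental group of a finite aspherical $2$-complex, then the question has a positive answer for $(G,H)$ for every subgroup $H\le G$.
\end{proposition}

Section~\ref{sec:criterion} translates the $H$-Cockcroft property into a condition modulo $J_H$. Section~\ref{sec:positive} proves the positive results, which tell us where a counterexample must be sought. A counterexample then needs three ingredients: an action whose ring contains $\alpha,\beta$ with $\beta\alpha=1\neq\alpha\beta$ (Section~\ref{sec:action}), a family of complexes whose second homotopy module can be written down (Section~\ref{sec:product}), and two presentations of one group whose Fox derivatives are $\beta\alpha-1$ and $\alpha\beta-1$ modulo $J_H$ (Section~\ref{sec:presentations}).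

\section{The Cockcroft property modulo an ideal}\label{sec:criterion}

Let $K$ be a finite connected $2$-complex with $\pi_1(K)\cong G$. The group $G$ acts freely from the left on the cells of $\tilde K$, so the cellular chain groups $C_k=C_k(\tilde K)$ are free left $\mathbb ZG$-modules; a basis of $C_k$ is obtained by choosing one lift of each $k$-cell of $K$. Since $\tilde K$ is connected and simply connected, the sequence
\begin{equation}\label{eq:chain}
C_2\xrightarrow{\ \partial_2\ }C_1\xrightarrow{\ \partial_1\ }C_0\longrightarrow\mathbb Z\longrightarrow0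
\end{equation}
is exact, and $\pi_2(K)\cong\pi_2(\tilde K)\cong H_2(\tilde K)=\ker\partial_2$ by the Hurewicz theorem. Fix $H\le G$, put $X=H\backslash G$ and $J=J_H$, and write $\lambda\equiv\mu$ if $\lambda-\mu\in J$.

\begin{lemma}\label{lem:criterion}
Let $e_1,\dots,e_k$ be chosen lifts of the $2$-cells of $K$. Then $K$ is $H$-Cockcroft if and only if every element $\sum_i\lambda_ie_i$ of $\ker\partial_2$ has $\lambda_i\equiv0$ for all $i$.
\end{lemma}

\begin{proof}
We have $K_H=H\backslash\tilde K$, so $C_2(K_H)$ is free abelian on the $H$-orbits $H\gamma e_i$ of $2$-cells, that is, $C_2(K_H)=\bigoplus_i\mathbb ZX\,e_i$. By naturality, the Hurewicz map of $K_H$ is the map induced by the covering $\tilde K\to K_H$,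
\begin{equation}\label{eq:hurewicz}
\ker\partial_2=H_2(\tilde K)\longrightarrow H_2(K_H)\subset C_2(K_H),\qquad \sum_i\lambda_ie_i\longmapsto\sum_i(\xi_0\lambda_i)\,e_i ,
\end{equation}
where $\xi_0\in X$ is the coset $H$. If all $\lambda_i$ always lie in $J$, this map is zero. Conversely, suppose that it is zero and let $\sum_i\lambda_ie_i\in\ker\partial_2$. For each $\gamma\in G$ the element $\sum_i\gamma\lambda_ie_i$ also lies in $\ker\partial_2$, so $(\xi_0\gamma)\lambda_i=0$. The points $\xi_0\gamma$ exhaust $X$, hence $\lambda_i\in J$.
\end{proof}

Thus only the $G$-set $X$ matters; in particular conjugate subgroups give the same property. We shall specify $H$ as a point stabilizer of a transitive action.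

For a finite presentation $P=\langle U\mid r_1,\dots,r_n\rangle$ of $G$ we use the same symbol for the presentation complex, which has one vertex, one edge for each $u\in U$ and one $2$-cell for each relator. Its boundary maps are described by the Fox calculus. For $u\in U$ the \emph{Fox derivative} $\partial/\partial u$ is the map from the free group $F(U)$ to $\mathbb ZF(U)$ determined by $\partial u'/\partial u=\delta_{uu'}$ for $u'\in U$ and the product rule $\partial(ss')=\partial s+s\,\partial s'$. The product rule gives, for $s,h\in F(U)$,
\begin{equation}\label{eq:fox}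
\partial(s^{-1})=-s^{-1}\partial s,\qquad \partial(hsh^{-1})=(1-hsh^{-1})\,\partial h+h\,\partial s,
\end{equation}
and the fundamental formula
\begin{equation}\label{eq:fundamental}
\sum_{u\in U}\frac{\partial s}{\partial u}\,(u-1)=s-1 ,
\end{equation}
whose two sides satisfy the product rule as functions of $s$ and agree on generators. With suitable lifts $e_u$ of the edges and $e_{r_i}$ of the $2$-cells,
\[
\partial_2e_{r_i}=\sum_{u\in U}\frac{\partial r_i}{\partial u}\,e_u ,
\]
where the derivatives are mapped to $\mathbb ZG$. The presentation $P$ is \emph{aspherical} if its complex is, that is, if $\partial_2$ is injective. We write $[p,q]=pqp^{-1}q^{-1}$.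

Two simple facts about group rings will be used several times. Let $\epsilon$ denote the augmentation, the sum of the coefficients, both on $\mathbb ZG$ and on $\mathbb ZX$. Then $\epsilon(c\lambda)=\epsilon(c)\epsilon(\lambda)$ for $c\in\mathbb ZX$ and $\lambda\in\mathbb ZG$. Taking for $c$ a point of $X$ shows that $\epsilon(J)=0$, so
\begin{equation}\label{eq:aug}
\epsilon\colon\mathbb ZG\to\mathbb Z\ \text{ induces a ring homomorphism } R_H\to\mathbb Z .
\end{equation}

\begin{lemma}\label{lem:nzd}
Let $q$ be an element of infinite order in a group $\Gamma$. If $\lambda\in\mathbb Z\Gamma$ and $\lambda(q-1)=0$, then $\lambda=0$.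
\end{lemma}

\begin{proof}
The equation $\lambda q=\lambda$ says that the coefficients of $\lambda$ are constant on each coset $\gamma\langle q\rangle$. These cosets are infinite and $\lambda$ has finite support.
\end{proof}

\section{Stable finiteness gives a positive answer}\label{sec:positive}

Modules over a ring $R$ are left modules. We view $R^n$ as row vectors, so that its endomorphisms are the matrices in $M_n(R)$ acting from the right. The next lemma is the form in which stable finiteness replaces the count of ranks.

\begin{lemma}\label{lem:sf}
A ring $R$ is stably finite if and only if, for every $n$ and every module $I$, an isomorphism $R^n\cong R^n\oplus I$ implies $I=0$. Unital subrings of stably finite rings and matrix rings over stably finite rings are stably finite.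
\end{lemma}

\begin{proof}
Let $R$ be stably finite and $R^n\oplus I\cong R^n$. The inclusion of the first summand and the projection onto it become matrices $\beta$ and $\alpha$ with $\beta\alpha=1$ and $\ker(\cdot\,\alpha)\cong I$. Since $\alpha\beta=1$, right multiplication by $\alpha$ is injective, so $I=0$. Conversely, assume the module condition and let $\beta\alpha=1$. Then $R^n=R^n\beta\oplus\ker(\cdot\,\alpha)\cong R^n\oplus\ker(\cdot\,\alpha)$, so $\ker(\cdot\,\alpha)=0$. The rows of $\alpha\beta-1$ lie in this kernel, because $(\alpha\beta-1)\alpha=\alpha(\beta\alpha)-\alpha=0$. Hence $\alpha\beta=1$. The last sentence follows from the definition and from $M_n(M_k(R))=M_{nk}(R)$.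
\end{proof}

To compare two complexes we use Schanuel's lemma: if $0\to M\to P\to A\to0$ and $0\to M'\to P'\to A\to0$ are exact with $P,P'$ projective, then $M\oplus P'\cong M'\oplus P$. (The pullback of $P\to A\leftarrow P'$ surjects onto $P'$ with kernel $M$ and onto $P$ with kernel $M'$, and both surjections split.) We need the two-step version. Let $0\to M\to P_1\to P_0\to A\to0$ and $0\to M'\to P_1'\to P_0'\to A\to0$ be exact with all $P_k,P_k'$ projective. Then
\begin{equation}\label{eq:schanuel}
M\oplus P_1'\oplus P_0\cong M'\oplus P_1\oplus P_0' .
\end{equation}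
Indeed, the kernels $N,N'$ of $P_0\to A$ and $P_0'\to A$ satisfy $N\oplus P_0'\cong N'\oplus P_0$, and the lemma applies a second time to $0\to M\to P_1\oplus P_0'\to N\oplus P_0'\to0$ and $0\to M'\to P_1'\oplus P_0\to N'\oplus P_0\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:sf}]
Let $R=R_H$ and $J=J_H$. For $i=1,2$ let $C^i_*=C_*(\tilde K_i)$, a complex of $\mathbb ZG$-modules by means of the given isomorphism $\pi_1(K_i)\cong G$, and let $n^i_k$ be the number of $k$-cells of $K_i$. For a $\mathbb ZG$-module $M$ we have $R\otimes_{\mathbb ZG}M=M/JM$. Let $I_i$ be the image of $\ker\partial_2^i$ in $C^i_2/JC^i_2\cong R^{n^i_2}$. It is an $R$-submodule, and Lemma~\ref{lem:criterion} says that $K_i$ is $H$-Cockcroft if and only if $I_i=0$. Assume $I_1=0$; we show $I_2=0$.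

The functor $R\otimes_{\mathbb ZG}-$ does not preserve kernels, so it says little about $\ker\partial_2^i$ directly. It does preserve cokernels. We therefore consider $M^i=C_2^i/\ker\partial^i_2$, for which $R\otimes M^i\cong R^{n^i_2}/I_i$. By the exactness of \eqref{eq:chain}, $M^i\cong\ker\partial^i_1$, so there are exact sequences $0\to M^i\to C^i_1\to C^i_0\to\mathbb Z\to0$. Now \eqref{eq:schanuel} gives $M^1\oplus C^2_1\oplus C^1_0\cong M^2\oplus C_1^1\oplus C_0^2$. We tensor with $R$ and use $I_1=0$:
\[
R^{\,n^1_2+n^2_1+n^1_0}\ \cong\ \bigl(R^{n^2_2}/I_2\bigr)\oplus R^{\,n^1_1+n_0^2}.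
\]
So $R^{n^2_2}/I_2$ is projective, the quotient map onto it splits, and $R^{n^2_2}\cong(R^{n^2_2}/I_2)\oplus I_2$. Adding $I_2$ to both sides of the display gives
\[
R^{\,n^1_2+n^2_1+n^1_0}\oplus I_2\ \cong\ R^{\,n^2_2+n^1_1+n_0^2}.
\]
The equation $\chi(K_1)=\chi(K_2)$ says exactly that the two exponents are equal. By Lemma~\ref{lem:sf}, $I_2=0$.
\end{proof}

To apply the theorem we need stably finite rings. Kaplansky's theorem states that for every group $W$ and every $n$, matrices $A,B\in M_n(\mathbb CW)$ with $AB=1$ satisfy $BA=1$. So $\mathbb CW$ and its subring $\mathbb ZW$ are stably finite.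

\begin{corollary}\label{cor:cases}
The question has a positive answer for $(G,H)$ in each of the following cases.
\begin{enumerate}
\item[(1)] $[G:N_G(H)]<\infty$; in particular, $H$ is normal or of finite index.
\item[(2)] With $N=\bigcap_{\gamma\in G}\gamma H\gamma^{-1}$, every finite subset of $G\setminus N$ is disjoint from some conjugate of $H$.
\end{enumerate}
\end{corollary}

\begin{proof}
In both cases we show that $R_H$ is stably finite.

(1) Let $W=N_G(H)/H$ and $k=[G:N_G(H)]$. The group $W$ acts on $X=H\backslash G$ from the left by $\nu H\cdot H\gamma=H\nu\gamma$; this is well defined because $\nu$ normalizes $H$. The action is free, since $H\nu\gamma=H\gamma$ implies $\nu\in H$. Its orbits correspond to the $k$ cosets $N_G(H)\gamma$, and it commutes with the right action of $G$. So $\mathbb ZX\cong(\mathbb ZW)^k$ as left $\mathbb ZW$-modules, and $G$ acts by $\mathbb ZW$-linear maps. Therefore $R_H$ is a unital subring of $M_k(\mathbb ZW)$, which is stably finite by Kaplansky's theorem and Lemma~\ref{lem:sf}.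

(2) The subgroup $N$ is the kernel of the action on $X$, so $R_H$ is a quotient of $\mathbb Z[G/N]$. We show that $R_H=\mathbb Z[G/N]$. Let $0\neq\lambda\in\mathbb Z[G/N]$, let $\gamma_1,\dots,\gamma_s\in G$ represent the distinct elements of its support, and let $S=\{\gamma_i\gamma_j^{-1}:i\ne j\}\subset G\setminus N$. The conjugates of $H$ are the point stabilizers, so there is $\xi\in X$ whose stabilizer misses $S$. Then the points $\xi\gamma_1,\dots,\xi\gamma_s$ are distinct, and $\xi\lambda\neq0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:asph}]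
Let $G=\pi_1(K_0)$ with $K_0$ a finite aspherical $2$-complex. Let $K_1$ be $H$-Cockcroft and $\chi(K_2)=\chi(K_1)$. The plan is to compare $K_2$ with $K_0$ for the trivial subgroup, and for this we need $\chi(K_2)=\chi(K_0)$. By \eqref{eq:monotone}, $K_1$ is $G$-Cockcroft, so \eqref{eq:hopf} gives $H_2(K_1)\cong H_2(G)\cong H_2(K_0)$. Also $H_1(K_1)\cong H_1(G)\cong H_1(K_0)$. Hence $\chi(K_2)=\chi(K_1)=\chi(K_0)$. The complex $K_0$ is $1$-Cockcroft, and the trivial subgroup is normal, so $K_2$ is $1$-Cockcroft by Corollary~\ref{cor:cases}. By \eqref{eq:monotone}, $K_2$ is $H$-Cockcroft.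
\end{proof}

\section{A permutation action with a one-sided inverse}\label{sec:action}

By Theorem~\ref{thm:sf}, a counterexample requires a transitive action whose ring is not stably finite. We construct one in which the failure occurs already for $1\times1$ matrices.

The model is the free abelian group on $d_0,d_1,d_2,\dots$ with the forward shift $\beta\colon d_i\mapsto d_{i+1}$ and the backward shift $\alpha\colon d_i\mapsto d_{i-1}$, $d_0\mapsto0$. Here $\beta\alpha=1$ and $d_0\alpha\beta=0$. The difficulty is that $\alpha$ and $\beta$ must be integral combinations of permutations of a set $X$. This has a first consequence. If $\beta\alpha=1$, then $\epsilon(\alpha)=\pm1$ by \eqref{eq:aug}, and $d_0\alpha=0$ forces $\epsilon(d_0)=0$. So the $d_i$ cannot be points of $X$, and we take differences of points. Next, a permutation $g$ that shifts an infinite row of points forward leaves a hole at the start of the row, which has to be filled from a reservoir of further points. Finally we need an element of the group ring that projects onto the span of the $d_i$ and forgets the reservoir. An involution $a$ gives $(1-a)^2=2(1-a)$,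 which is not idempotent over $\mathbb Z$; two involutions on three points give an idempotent, as we shall see.

Let $X=\{0,1,2,\dots\}\times\{1,2,3\}$ and let the free group $F=F(a,b,g)$ act on $X$ from the right as follows. For every $i\geq0$, the generator $a$ interchanges $(i,1)$ and $(i,2)$ and fixes $(i,3)$, and the generator $b$ interchanges $(i,2)$ and $(i,3)$ and fixes $(i,1)$. The generator $g$, shown in Figure~\ref{fig:g}, acts by
\[
(i,1)\mapsto(i+1,1),\qquad (i,2)\mapsto(i+1,2),\qquad (i+2,3)\mapsto(i,3)\qquad(i\ge0),
\]
\[
(0,3)\mapsto(0,1),\qquad(1,3)\mapsto(0,2).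
\]
Every point occurs exactly once as a source and exactly once as a target, so $g$ is a bijection. The action is transitive: $a$ and $b$ act transitively on each level $\{i\}\times\{1,2,3\}$, and $g$ joins level $i$ to level $i+1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=1.1cm,>=stealth]
\foreach \x in {0,1,2,3,4}{\foreach \y in {1,2,3}{\node (p\x\y) at (\x,-\y) {$(\x,\y)$};}}
\foreach \y in {1,2,3}{\node (p5\y) at (5,-\y) {$\cdots$};}
\foreach \x/\z in {0/1,1/2,2/3,3/4,4/5}{\foreach \y in {1,2}{\draw[->] (p\x\y) -- (p\z\y);}}
\foreach \x/\z in {2/0,3/1,4/2,5/3}{\draw[->] (p\x3) to[bend left=25] (p\z3);}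
\draw[->] (p03) to[bend left=55] (p01);
\draw[->] (p13) -- (p02);
\end{tikzpicture}
\caption{The permutation $g$ of $X=\{0,1,2,\dots\}\times\{1,2,3\}$. The first two rows move one step to the right. The third row moves two steps to the left, and its first two points fill the holes $(0,1)$ and $(0,2)$.}
\label{fig:g}
\end{figure}

Put $\eta=(1-a)b\in\mathbb ZF$ and
\begin{align*}
\beta&=(1-\eta)+(1-a)gb=1+gb-agb-b+ab,\\
\alpha&=(1-\eta)+g^{-1}\eta=1+g^{-1}b-g^{-1}ab-b+ab .
\end{align*}

\begin{lemma}\label{lem:action}
As endomorphisms of $\mathbb ZX$, $\beta\alpha=1$ and $\alpha\beta\ne1$. More precisely, $(0,1)(1-\alpha\beta)=(0,1)-(0,3)$.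
\end{lemma}

\begin{proof}
The elements
\[
c_i=(i,3),\qquad d_i=(i,1)-(i,3),\qquad s_i=(i,1)+(i,2)+(i,3)\qquad(i\geq0)
\]
form a basis of $\mathbb ZX$, since $(i,3)=c_i$, $(i,1)=d_i+c_i$ and $(i,2)=s_i-d_i-2c_i$. Put $p_i=(i,1)-(i,2)$. The element $1-a$ sends $(i,1)$, $(i,2)$, $(i,3)$ to $p_i$, $-p_i$, $0$. Moreover $p_ib=d_i$ and $p_ig=p_{i+1}$. By the formulas for $g$, the permutation $g^{-1}$ sends $(i,1)$ and $(i,2)$ to $(i-1,1)$ and $(i-1,2)$ for $i\geq1$, and it sends $(0,1)$, $(0,2)$ and all points $(i,3)$ into the third row, which $\eta$ annihilates. With the convention $d_{-1}=0$ we obtain the following values, for all $i\ge0$: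
\[
\begin{array}{c|ccc}
 &(i,1)&(i,2)&(i,3)\\ \hline
\eta& d_i&-d_i&0\\
(1-a)gb& d_{i+1}&-d_{i+1}&0\\
g^{-1}\eta& d_{i-1}&-d_{i-1}&0
\end{array}
\]
Each of the three elements annihilates all $c_i$ and $s_i$, and they send $d_i$ to $d_i$, $d_{i+1}$ and $d_{i-1}$ respectively. In particular $\eta$ is the projection onto the span of the $d_i$, and $1-\eta$ fixes all $c_i,s_i$ and annihilates all $d_i$. Hence $\alpha$ and $\beta$ fix all $c_i$ and $s_i$, while $d_i\beta=d_{i+1}$ and $d_i\alpha=d_{i-1}$. So $\beta\alpha$ fixes every basis element. On the other hand $(0,1)\alpha\beta=(d_0+c_0)\alpha\beta=c_0$, so $(0,1)(1-\alpha\beta)=d_0$.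
\end{proof}

\section{Two-skeleta of products with a circle}\label{sec:product}

To prove that a complex is $H$-Cockcroft we must know all of $\pi_2$, and $\pi_2$ must be nonzero by Proposition~\ref{prop:asph} and its proof. A convenient supply of such complexes comes from removing the $3$-cells of an aspherical $3$-complex.

Let $P=\langle U\mid r_1,\dots,r_n\rangle$ be a finite presentation of a group $L$. Let $G=L\times\langle t\rangle$ with $t$ of infinite order, so that $\mathbb ZG=\mathbb ZL[t^{\pm1}]$ with $t$ central, and let
\[
K(P)=\langle U,t\mid r_1,\dots,r_n,\ [t,u]\ (u\in U)\rangle .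
\]
This is a presentation of $G$, and its complex is the $2$-skeleton of $P\times S^1$. Its Euler characteristic is
\begin{equation}\label{eq:chi}
\chi(K(P))=1-(|U|+1)+(n+|U|)=n .
\end{equation}
The product $P\times S^1$ has one $3$-cell for each relator, which leads us to expect one generator of $\pi_2(K(P))$ for each relator. We verify this algebraically. Put
\[
\iota_i=(t-1)\,e_{r_i}-\sum_{u\in U}\frac{\partial r_i}{\partial u}\,e_{[t,u]}\qquad(1\le i\le n).
\]

\begin{lemma}\label{lem:product}
Let $\partial_2$ be the boundary map of the universal cover of $K(P)$.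
\begin{enumerate}
\item[(a)] The elements $\iota_1,\dots,\iota_n$ lie in $\ker\partial_2$.
\item[(b)] If $P$ is aspherical, they generate $\ker\partial_2$ as a left $\mathbb ZG$-module.
\item[(c)] Let $H\le G$ contain $t$. If $K(P)$ is $H$-Cockcroft, then $\partial r_i/\partial u\equiv0$ modulo $J_H$ for all $i$ and $u$. If $P$ is aspherical, the converse holds.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The derivatives of $[t,u]=tut^{-1}u^{-1}$ with respect to $t$ and $u$ are $1-tut^{-1}$ and $t-[t,u]$. In $\mathbb ZG$ this gives $\partial_2e_{[t,u]}=(t-1)e_u+(1-u)e_t$. In $\partial_2\iota_i$ the coefficient of $e_u$ is $(t-1)\frac{\partial r_i}{\partial u}-\frac{\partial r_i}{\partial u}(t-1)=0$, because $t$ is central. The coefficient of $e_t$ is $\sum_u\frac{\partial r_i}{\partial u}(u-1)=r_i-1=0$ by \eqref{eq:fundamental}.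

(b) Let $c=\sum_i\lambda_ie_{r_i}+\sum_u\mu_ue_{[t,u]}\in\ker\partial_2$. The coefficient of $e_u$ in $\partial_2c$ gives
\begin{equation}\label{eq:coef}
\sum_i\lambda_i\frac{\partial r_i}{\partial u}+\mu_u(t-1)=0\qquad(u\in U).
\end{equation}
Let $\lambda\mapsto\bar\lambda$ be the ring map $\mathbb ZL[t^{\pm1}]\to\mathbb ZL$ with $t\mapsto1$. Its kernel is $\mathbb ZG(t-1)$, since $t-1$ divides each $t^k-1$. Applying it to \eqref{eq:coef} gives $\sum_i\bar\lambda_i\,\partial r_i/\partial u=0$ for all $u$. This says that $\sum_i\bar\lambda_ie_{r_i}$ is a $2$-cycle of the universal cover of $P$, so all $\bar\lambda_i$ vanish by asphericity. Write $\lambda_i=\lambda_i'(t-1)$. Then \eqref{eq:coef} reads $\bigl(\sum_i\lambda'_i\,\partial r_i/\partial u+\mu_u\bigr)(t-1)=0$, and Lemma~\ref{lem:nzd} gives $\mu_u=-\sum_i\lambda_i'\,\partial r_i/\partial u$. Hence $c=\sum_i\lambda_i'\iota_i$.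

(c) The first statement follows from (a) and Lemma~\ref{lem:criterion}. For the converse, $t$ is central and lies in $H$, so it fixes every coset $H\gamma$, and $t-1\equiv0$. Thus all coordinates of all $\iota_i$ lie in $J_H$. As $J_H$ is a left ideal, (b) shows that all coordinates of all elements of $\ker\partial_2$ lie in $J_H$.
\end{proof}

Asphericity cannot be dropped from the converse in (c): if a relator $r_i$ is the empty word, its derivatives vanish, but $e_{r_i}$ is a cycle with coordinate $1\not\equiv0$.

\begin{example}\label{ex:torus}
Let $P=\langle x,y\mid[x,y]\rangle$. The derivatives of the relator are $1-y$ and $x-1$, so $P$ is aspherical by Lemma~\ref{lem:nzd}. The complex $K(P)$ is the $2$-skeleton of the $3$-torus, and $\pi_2$ is generated by $(t-1)e_{[x,y]}-(1-y)e_{[t,x]}-(x-1)e_{[t,y]}$. By Lemma~\ref{lem:criterion}, $K(P)$ is $H$-Cockcroft if and only if $x$, $y$, $t$ all act trivially on $H\backslash G$, that is, if and only if $H=G=\mathbb Z^3$.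
\end{example}

By \eqref{eq:chi} and Lemma~\ref{lem:product}(c), the task is now the following. Find a group $L$ with a transitive action and two presentations $P_1,P_2$ of $L$ with the same number of relators, such that $P_1$ is aspherical, all Fox derivatives of the relators of $P_1$ act as zero, and some Fox derivative of a relator of $P_2$ does not.

\section{Two presentations of one group}\label{sec:presentations}

We obtain $P_1$ and $P_2$ from a common presentation by eliminating generators in two different ways. Recall the Tietze move: if a presentation has a relator $y^{-1}s$, where $y$ is a generator that does not occur in the word $s$, then deleting $y$ and this relator and substituting $s$ for $y$ in the other relators gives a presentation of the same group.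

\subsection*{The smallest case}

Let
\[
L=\langle x,y,a,b\mid y^{-1}\,axa^{-1},\ x^{-1}\,byb^{-1}\rangle ,
\]
and let $L$ act on a set $X$ with $a,b$ acting by arbitrary permutations and $x,y$ acting trivially. Write $\equiv$ for equality as endomorphisms of $\mathbb ZX$. Eliminating $y$ leaves the relator $\rho=x^{-1}\,baxa^{-1}b^{-1}$, and \eqref{eq:fox} gives
\[
\frac{\partial\rho}{\partial x}=-x^{-1}+x^{-1}ba\equiv ba-1,\qquad
\frac{\partial\rho}{\partial a}=x^{-1}b(1-axa^{-1})\equiv0,
\]
\[
\frac{\partial\rho}{\partial b}=x^{-1}(1-baxa^{-1}b^{-1})\equiv0 .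
\]
Eliminating $x$ leaves $\sigma=y^{-1}\,abyb^{-1}a^{-1}$, with $\partial\sigma/\partial y=-y^{-1}+y^{-1}ab\equiv ab-1$. The two eliminations produce the two orders of the product. In this example nothing is gained, because $ab$ and $ba$ are conjugate, so one acts trivially if and only if the other does. But the words $axa^{-1}$ and $byb^{-1}$ can be replaced by products of conjugates of $x^{\pm1}$ and $y^{\pm1}$. This replaces $a$ and $b$ by arbitrary elements $\alpha,\beta$ of the group ring, and the derivatives become $\beta\alpha-1$ and $\alpha\beta-1$.

One point remains: the first presentation must be aspherical. We enforce this by multiplying one relation by a commutator $[y,z]$ with a new generator $z$ that acts trivially. The commutator contributes nothing to the derivatives modulo the annihilator of $\mathbb ZX$. In $\mathbb ZL$ itself, however, it makes $\partial\rho/\partial z$ equal to $q-1$ for an element $q$ of infinite order, so Lemma~\ref{lem:nzd} applies.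

\subsection*{Words attached to a matrix}

We carry this out for $n\times n$ matrices, as needed for Theorem~\ref{thm:char}. For Theorem~\ref{thm:main} one may take $n=1$ and suppress all indices $i,j,k$.

Let $F$ be the free group on $a_1,\dots,a_m$, let $X$ be a right $F$-set, and let $R$ be the image of $\mathbb ZF$ in the endomorphism ring of $\mathbb ZX$. Let $\alpha,\beta\in M_n(\mathbb ZF)$. Write each entry $\alpha_{ij}$ as a finite sum of terms $\pm h$ with $h\in F$, and for each $i$ fix an order of the terms of $\alpha_{i1},\dots,\alpha_{in}$. For elements $s_1,\dots,s_n$ of a group containing $F$, let $v_i(s)=v_i(s_1,\dots,s_n)$ be the product, in this order, of the factors $hs_j^{\pm1}h^{-1}$, one for each term $\pm h$ of each $\alpha_{ij}$. Define $w_i(s)$ from $\beta$ by the same rule.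

Let $T$ be a finite set of further letters, let $\Phi$ be the free group on $T\cup\{a_1,\dots,a_m\}$, and let $N$ be the kernel of the retraction $\Phi\to F$ that sends the letters of $T$ to $1$. For a basis letter $u$ of $\Phi$ and $s\in\Phi$, let $D_u(s)\in R$ be the image of $\partial s/\partial u$ under $\mathbb Z\Phi\to\mathbb ZF\to R$. On $N$ the product rule becomes linear.

\begin{lemma}\label{lem:linear}
Let $D=D_u$ for a basis letter $u$ of $\Phi$. For $s,s'\in N$ and $h\in F$,
\[
D(ss')=D(s)+D(s'),\quad D(s^{-1})=-D(s),\quad D([s,s'])=0,\quad D(hsh^{-1})=h\,D(s).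
\]
If $s_1,\dots,s_n\in N$, then $v_i(s),w_i(s)\in N$ and
\[
D(v_i(s))=\sum_j\alpha_{ij}D(s_j),\qquad D(w_i(s))=\sum_j\beta_{ij}D(s_j).
\]
\end{lemma}

\begin{proof}
Elements of the normal subgroup $N$ map to $1\in R$. So the product rule gives the first formula, which says that $D\colon N\to R$ is a homomorphism to the additive group; the second and third formulas follow. In the second formula of \eqref{eq:fox} the factor $1-hsh^{-1}$ maps to $0$, which gives the fourth. Each factor $hs_j^{\pm1}h^{-1}$ of $v_i(s)$ lies in $N$ and contributes $\pm hD(s_j)$; the sum of these contributions is $\sum_j\alpha_{ij}D(s_j)$. The same holds for $w_i$ and $\beta$.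
\end{proof}

\subsection*{The construction}

Take letters $x_i,y_i,z_i$ for $1\le i\le n$, abbreviate $v_i=v_i(x_1,\dots,x_n)$ and $w_i=w_i(y_1,\dots,y_n)$, and let
\[
L=\bigl\langle x_i,y_i,z_i,a_k\ \big|\ y_i^{-1}v_i,\ \ x_i^{-1}w_i\,[y_i,z_i]\quad(1\le i\le n)\bigr\rangle .
\]
The words $v_i$ contain no $y_j$, and the words $w_i[y_i,z_i]$ contain no $x_j$. So we may eliminate all $y_i$, or all $x_i$, and obtain two presentations of $L$:
\begin{align*}
P_1&=\langle x_i,z_i,a_k\mid\rho_1,\dots,\rho_n\rangle, &\rho_i&=x_i^{-1}\,w_i(v_1,\dots,v_n)\,[v_i,z_i],\\
P_2&=\langle y_i,z_i,a_k\mid\sigma_1,\dots,\sigma_n\rangle, &\sigma_i&=y_i^{-1}\,v_i\bigl(w_1[y_1,z_1],\dots,w_n[y_n,z_n]\bigr).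
\end{align*}
Let $G=L\times\langle t\rangle$. Each generator of $K(P_1)$ or $K(P_2)$ names an element of $G$, and this fixes the isomorphisms $\pi_1(K(P_i))\cong G$. All relators of $L$ become trivial when the $x_i,y_i,z_i$ are set equal to $1$. Hence there is an epimorphism $G\to F$ that fixes each $a_k$ and sends $x_i,y_i,z_i,t$ to $1$, and $G$ acts on $X$ through it.

\begin{proposition}\label{prop:construction}
Suppose that $F$ acts transitively on $X$ and that $\beta\alpha=1$ and $\alpha\beta\neq1$ in $M_n(R)$. Let $H\le G$ be the stabilizer of a point $\xi_0\in X$. Then $P_1$ is aspherical, $\chi(K(P_1))=\chi(K(P_2))=n$, the complex $K(P_1)$ is $H$-Cockcroft, and $K(P_2)$ is not.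
\end{proposition}

\begin{proof}
The Euler characteristics are given by \eqref{eq:chi}. By transitivity $X\cong H\backslash G$ as $G$-sets, so $R_H=R$. Also $t\in H$, so Lemma~\ref{lem:product}(c) applies.

\emph{Derivatives in $R$.} For $P_1$ take $T=\{x_i,z_i\}$, and for $P_2$ take $T=\{y_i,z_i\}$. In both cases the map $\Phi\to G\to F$ sends $T$ to $1$, so the image in $R_H$ of the derivative $\partial s/\partial u$ is $D_u(s)$. All of $x_j,v_j,z_j$, and all of $y_j,w_j,z_j$, lie in the respective kernel $N$. Lemma~\ref{lem:linear} gives, for every generator $u$ of $P_1$,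
\[
D_u(\rho_i)=-D_u(x_i)+\sum_j\beta_{ij}D_u(v_j)+0=\sum_k(\beta\alpha-1)_{ik}\,D_u(x_k)=0 ,
\]
and for every generator $u$ of $P_2$,
\begin{equation}\label{eq:sigma}
D_u(\sigma_i)=-D_u(y_i)+\sum_j\alpha_{ij}\bigl(D_u(w_j)+0\bigr)=\sum_k(\alpha\beta-1)_{ik}\,D_u(y_k).
\end{equation}
For $u=y_k$ the right side of \eqref{eq:sigma} is $(\alpha\beta-1)_{ik}$, which is nonzero for some $i,k$. By Lemma~\ref{lem:product}(c), $K(P_2)$ is not $H$-Cockcroft, and $K(P_1)$ is $H$-Cockcroft as soon as $P_1$ is aspherical.

\emph{Asphericity of $P_1$.} Put $q_i=x_i^{-1}w_i(v_1,\dots,v_n)\,v_i$, so that $\rho_i=q_iz_iv_i^{-1}z_i^{-1}$. The words $q_i$ and $v_i$ contain no letter $z_k$. Therefore $\partial\rho_i/\partial z_k=0$ for $k\ne i$, and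
\[
\frac{\partial\rho_i}{\partial z_i}=q_i-q_iz_iv_i^{-1}z_i^{-1}=q_i-\rho_i=q_i-1\quad\text{in }\mathbb ZL .
\]
We claim that $q_i$ has infinite order in $L$. Let $A,B\in M_n(\mathbb Z)$ be obtained from $\alpha,\beta$ by applying $\epsilon$ to each entry. By \eqref{eq:aug}, $\beta\alpha=1$ implies $BA=1$. So $A$ is invertible over $\mathbb Z$, and each of its rows $A_{i*}$ is nonzero. Let $\theta$ be the homomorphism from the free group on the generators of $P_1$ to $\mathbb Z^n$ that sends $x_j$ to the basis vector $\mathbf e_j$ and all $z_j,a_k$ to $0$. A factor $hs_j^{\pm1}h^{-1}$ has $\theta$-value $\pm\theta(s_j)$. Hence $\theta(v_i)=A_{i*}$ and $\theta(w_i(v_1,\dots,v_n))=\sum_jB_{ij}A_{j*}=\mathbf e_i$. It follows that $\theta(\rho_i)=-\mathbf e_i+\mathbf e_i+0=0$, so $\theta$ induces a homomorphism $L\to\mathbb Z^n$, and $\theta(q_i)=-\mathbf e_i+\mathbf e_i+A_{i*}\ne0$. This proves the claim.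

Now let $\sum_i\lambda_ie_{\rho_i}$, with $\lambda_i\in\mathbb ZL$, be a $2$-cycle of the universal cover of $P_1$. The coefficient of $e_{z_k}$ in its boundary is $\lambda_k(q_k-1)$, so $\lambda_k=0$ for every $k$ by Lemma~\ref{lem:nzd}.
\end{proof}

The relation $\beta\alpha=1$ was used twice: in $R$, to make the derivatives of the $\rho_i$ vanish, and after augmentation, to show that the $q_i$ have infinite order.

\subsection*{The counterexample}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:construction} with $n=1$ to $F=F(a,b,g)$, to the set $X$ and the elements $\alpha,\beta$ of Section~\ref{sec:action}, and to $\xi_0=(0,1)$. The hypotheses hold by Lemma~\ref{lem:action}. Explicitly,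
\begin{align*}
v(x)&=x\cdot(g^{-1}b)\,x\,(g^{-1}b)^{-1}\cdot(g^{-1}ab)\,x^{-1}(g^{-1}ab)^{-1}\cdot b\,x^{-1}b^{-1}\cdot(ab)\,x\,(ab)^{-1},\\
w(y)&=y\cdot(gb)\,y\,(gb)^{-1}\cdot(agb)\,y^{-1}(agb)^{-1}\cdot b\,y^{-1}b^{-1}\cdot(ab)\,y\,(ab)^{-1},
\end{align*}
the relators are $\rho=x^{-1}\,w(v(x))\,[v(x),z]$ and $\sigma=y^{-1}\,v\bigl(w(y)[y,z]\bigr)$, the group is $G=L\times\langle t\rangle$ with $L=\langle x,z,a,b,g\mid\rho\rangle$, and
\begin{align*}
K_1&=\langle x,z,a,b,g,t\mid\rho,[t,x],[t,z],[t,a],[t,b],[t,g]\rangle,\\
K_2&=\langle y,z,a,b,g,t\mid\sigma,[t,y],[t,z],[t,a],[t,b],[t,g]\rangle,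
\end{align*}
where $\pi_1(K_2)\cong G$ sends $y$ to $v(x)$ and fixes the other generators. The proposition gives $\chi(K_1)=\chi(K_2)=1$ and shows that $K_1$ is $H$-Cockcroft and $K_2$ is not.

The group $L$ has one relator and a $2$-dimensional $K(L,1)$, namely $P_1$. It is torsion-free: otherwise a covering of $P_1$ would be a finite-dimensional $K(C,1)$ for a nontrivial finite cyclic group $C$, which is impossible because $C$ has nonzero homology in infinitely many degrees. Finally, $H$ is not normal. A normal point stabilizer of a transitive action fixes every point, whereas $b$ fixes $(0,1)$ and moves $(0,2)$.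
\end{proof}

\begin{remark}\label{rem:tori}
The nonzero spherical class in $(K_2)_H$ can be seen directly. The vertices of $(K_2)_H$ are the points $\xi$ of $X$. Since $t$ and $y$ fix $\xi$, the lift $\xi\,e_{[t,y]}$ of the $2$-cell $[t,y]$ closes up to a torus at $\xi$. Let $\iota$ be the element of Lemma~\ref{lem:product}(a) for the relator $\sigma$. By \eqref{eq:sigma} its $e_{[t,y]}$-coordinate is $\equiv1-\alpha\beta$ and its other coordinates are $\equiv0$. By \eqref{eq:hurewicz} and Lemma~\ref{lem:action} its Hurewicz image is $(0,1)\,e_{[t,y]}-(0,3)\,e_{[t,y]}$, the difference of the tori at two distinct vertices.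
\end{remark}

\subsection*{The characterization and its limits}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Assume (a), and let $G\to Q$ and $H$ be as in (b). Then $X\cong H\backslash G$ as $G$-sets, and $\mathbb ZG$ and $\mathbb ZQ$ have the same image in the endomorphism ring of $\mathbb ZX$. So $R_H=R$ is stably finite, and (b) follows from Theorem~\ref{thm:sf}.

Now assume that (a) fails. Since $Q$ is finitely generated, there is an epimorphism $F\to Q$ from a free group $F$ of finite rank, and $F$ acts transitively on $X$ through it. The map $\mathbb ZF\to R$ is onto, so there are $n$ and $\alpha,\beta\in M_n(\mathbb ZF)$ with $\beta\alpha=1$ and $\alpha\beta\neq1$ in $M_n(R)$. Proposition~\ref{prop:construction} provides a finitely presented group $G$ with an epimorphism $G\to F\to Q$ such that the question has a negative answer for $G$ and the stabilizer of $\xi_0$. So (b) fails.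
\end{proof}

Finite generation of $Q$ makes the complexes in this proof finite. Without it no finitely presented group maps onto $Q$, and (b) would hold vacuously.

\begin{remark}\label{rem:notnec}
Stable finiteness of $R_H$ is not necessary for a positive answer for an individual pair. Let $G=F(a,b,g)$ and let $H$ be the stabilizer of $(0,1)$ for the action of Section~\ref{sec:action}. By Lemma~\ref{lem:action}, $R_H$ is not stably finite. But $G$ is the fundamental group of a finite graph, which is a finite aspherical $2$-complex, so the answer is positive for $(G,H)$ by Proposition~\ref{prop:asph}. We do not give a necessary and sufficient condition for a fixed pair $(G,H)$.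
\end{remark}

\begin{remark}\label{rem:dim}
In Theorem~\ref{thm:main} the product $P_1\times S^1$ is a finite $3$-dimensional $K(G,1)$. By Proposition~\ref{prop:asph}, the group of a counterexample cannot have a finite $2$-dimensional $K(G,1)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{efficiency}
\emph{Some Aspects of Efficiency},
\texttt{https://math.boisestate.edu/\textasciitilde{}jharlander/Recent\_Papers/efficiency.pdf}.

\end{thebibliography}
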